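\title{Complete caps in $\mathrm{PG}(n,2)$ below a conjectured minimum size}

\begin{abstract}
Let $t_2(n,2)$ be the smallest size of a complete cap in the binary projective space $\mathrm{PG}(n,2)$. Complete caps of size $f(n)$ are known for all $n\ge 6$, where $f(2m)=23\cdot 2^{m-3}-3$ for $m\ge4$ and $f(2m-1)=15\cdot 2^{m-3}-3$ for $m\ge5$, and it has been conjectured that $t_2(n,2)=f(n)$. We disprove this for every $n\ge 17$ by constructing, for all $m\ge 7$, complete caps of size $7\cdot 2^m+40$ in $\mathrm{PG}(2m+3,2)$ and of size $11\cdot 2^m+48$ in $\mathrm{PG}(2m+4,2)$. More generally, a complete $k$-cap in $\mathrm{PG}(s-1,2)$ yields complete caps of size $(k+2)2^m+O_k(1)$ in $\mathrm{PG}(s+2m-1,2)$. The cases $7\le n\le 16$ are not decided.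
\end{abstract}

\section{Small complete caps}\label{sec:intro}

Let $\mathrm{PG}(n,q)$ be the projective space of dimension $n$ over the finite field $\mathbb{F}_q$. A \emph{$k$-cap} is a set of $k$ points of $\mathrm{PG}(n,q)$, no three of which are collinear. It is \emph{complete} if it is not contained in a $(k+1)$-cap, and $t_2(n,q)$ denotes the smallest size of a complete cap in $\mathrm{PG}(n,q)$. A point outside a cap can be added to it unless the point lies on a secant, that is, on a line through two points of the cap. So $t_2(n,q)$ measures how few points in general position suffice for their secants to cover the whole space.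

We work over $\mathbb{F}_2$, where the question is additive. The points of $\mathrm{PG}(n,2)$ are the nonzero vectors of $\mathbb{F}_2^{n+1}$, and the lines are the triples $\{u,v,u+v\}$. Write $X+Y=\{x+y:x\in X,\ y\in Y\}$, and call $X$ \emph{sum-free} if $X\cap(X+X)=\emptyset$. If three nonzero vectors satisfy $x+y=z$, then they are distinct and form a line; hence a set $S$ of nonzero vectors is a cap if and only if it is sum-free. A point outside $S$ lies on a secant if and only if it belongs to $S+S$, because a nonzero sum is a sum of two distinct elements. Thus a cap $S$ is complete if and only if every nonzero vector outside $S$ lies in $S+S$.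

Large complete caps are easy to find: the complement of a hyperplane is sum-free, its sumset is the hyperplane, and it has $2^n$ points. Small ones are constrained by counting. A $\kappa$-cap has at most $\binom{\kappa}{2}$ nonzero sums, so a complete $\kappa$-cap in $\mathrm{PG}(n,2)$ satisfies
\begin{equation}\label{eq:count}
\kappa+\binom{\kappa}{2}\ \ge\ 2^{n+1}-1 .
\end{equation}

\begin{example}\label{ex:frame}
Let $h_1,\dots,h_4$ be the unit vectors of $\mathbb{F}_2^4$ and let $h_5=h_1+h_2+h_3+h_4$. The sums $h_i+h_j$ with $i<j\le4$ are the six vectors of weight $2$, and the sums $h_i+h_5$ with $i\le 4$ are the four vectors of weight $3$. These ten vectors are exactly the nonzero vectors other than $h_1,\dots,h_5$. So $\{h_1,\dots,h_5\}$ is a complete $5$-cap in $\mathrm{PG}(3,2)$, equality holds in \eqref{eq:count}, and $t_2(3,2)=5$.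
\end{example}

The bound \eqref{eq:count} makes $2^{(n+1)/2}$, the square root of the number of vectors, the natural scale, and we call $\kappa/2^{(n+1)/2}$ the \emph{normalized size} of a $\kappa$-cap in $\mathrm{PG}(n,2)$. Define
\[
f(6)=21,\qquad f(7)=28,\qquad f(2m)=23\cdot2^{m-3}-3\ \ (m\ge4),\qquad f(2m-1)=15\cdot2^{m-3}-3\ \ (m\ge5).
\]
It is known that $\mathrm{PG}(n,2)$ contains a complete $f(n)$-cap for every $n\ge6$, so that $t_2(n,2)\le f(n)$, and that $t_2(6,2)=21=f(6)$. These caps have bounded normalized size, so their order of magnitude is the one permitted by \eqref{eq:count}, and the first of them is optimal. This suggests the guess, posed as Conjecture~4 in \cite{source}, that all of them are optimal: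
\begin{quote}
\emph{$t_2(n,2)=f(n)$ for every $n\ge6$.}
\end{quote}
We show that this is false.

\begin{theorem}\label{thm:main}
For every $m\ge7$,
\[
t_2(2m+3,2)\le 7\cdot2^m+40,\qquad t_2(2m+4,2)\le 11\cdot2^m+48 .
\]
\end{theorem}

Since $2m+3=2(m+2)-1$ and $2m+4=2(m+2)$, we have $f(2m+3)=15\cdot2^{m-1}-3$ and $f(2m+4)=23\cdot2^{m-1}-3$. Therefore, for $m\ge7$,
\[
f(2m+3)-t_2(2m+3,2)\ge 2^{m-1}-43\ge21,\qquad f(2m+4)-t_2(2m+4,2)\ge2^{m-1}-51\ge13 .
\]
So $t_2(n,2)<f(n)$ for every $n\ge17$, and $f(n)-t_2(n,2)\to\infty$. For example, $t_2(17,2)\le936<957=f(17)$ and $t_2(18,2)\le1456<1469=f(18)$. Even the leading constants of $f$ are too large, for both parities of $n$.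

\begin{corollary}\label{cor:asym}
As $n\to\infty$ through integers of the given parity,
\[
\sqrt2-o(1)\le\frac{t_2(n,2)}{2^{(n+1)/2}}\le\frac74+o(1)\quad(n\text{ odd}),\qquad
\sqrt2-o(1)\le\frac{t_2(n,2)}{2^{(n+1)/2}}\le\frac{11}{4\sqrt2}+o(1)\quad(n\text{ even}),
\]
whereas $f(n)/2^{(n+1)/2}$ tends to $\frac{15}{8}$ and to $\frac{23}{8\sqrt2}$, respectively. Hence $\limsup t_2(n,2)/f(n)\le\frac{14}{15}$ over odd $n$ and $\limsup t_2(n,2)/f(n)\le\frac{22}{23}$ over even $n$.
\end{corollary}

\begin{proof}
Inequality \eqref{eq:count} reads $(\kappa+\frac12)^2\ge2^{n+2}-\frac74$, which gives the lower bounds. The scale $2^{(n+1)/2}$ equals $4\cdot2^m$ for $n=2m+3$ and $4\sqrt2\cdot2^m$ for $n=2m+4$; divide the bounds of Theorem~\ref{thm:main} and the values of $f$ above by it. Finally, $\frac74:\frac{15}8=\frac{14}{15}$ and $\frac{11}{4\sqrt2}:\frac{23}{8\sqrt2}=\frac{22}{23}$.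
\end{proof}

The caps of Theorem~\ref{thm:main} are lifted from a $5$-cap in $\mathrm{PG}(3,2)$ and a $9$-cap in $\mathrm{PG}(4,2)$. The lifting applies to any complete cap.

\begin{theorem}\label{thm:general}
Suppose that $\mathrm{PG}(s-1,2)$ has a complete $k$-cap, $k\ge1$. Let $e=2^d$ be a power of two with $e>2(k+2)$. Then for all $m\ge d+2$ with $2^{m-d}\ge k+1$,
\[
t_2(s+2m-1,2)\ \le\ (k+2)\,2^m+\frac{e^2-(k+6)e}{2}.
\]
In particular, $t_2(s+2m-1,2)\le(k+2)2^m+O_k(1)$ as $m\to\infty$.
\end{theorem}

Section~\ref{sec:lift} replaces each point of a small cap by an $m$-dimensional subspace of $\mathbb{F}_2^{2m}$ and isolates what a set $Z$ of extra points must do to complete the result. Section~\ref{sec:Z} builds $Z$ with $2\cdot2^m+O_k(1)$ points, and Section~\ref{sec:base} chooses the small caps.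

Two facts of linear algebra over $\mathbb{F}_2$ are used. Let $A$ be a subspace of a finite vector space $W$.
\begin{itemize}
\item[(F1)] If $B$ is a subspace with $A\cap B=0$ and $|A|\,|B|=|W|$, then every coset of $A$ meets $B$ in exactly one point, and $A+B=W$. (The map $B\to W/A$ is injective, and both sides have the same size.)
\item[(F2)] If a linear form $\varphi:W\to\mathbb{F}_2$ does not vanish identically on $A$, then $\varphi=1$ on exactly half of every coset of $A$. (Translation by an $a\in A$ with $\varphi(a)=1$ exchanges the two values.)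
\end{itemize}

\section{Lifting a colored cap}\label{sec:lift}

Let $H$ be a complete cap in $\mathbb{F}_2^s$, let $P=\mathbb{F}_2^{2m}$ and $q=2^m$. We want a complete cap in $\mathbb{F}_2^s\times P$, and we call $\{c\}\times P$ the \emph{fiber} over $c\in\mathbb{F}_2^s$. The product $H\times P$ is a complete cap, since its sumset $(H+H)\times P$ is its complement. But it has $q^2|H|$ points, while the scale $2^{(n+1)/2}$ has grown only by the factor $q$. To preserve the normalized size we can afford only about $q$ points over each $h\in H$. Over a vector $c=h+h'$ all $q^2$ points of the fiber must be covered, so the two sets of size $q$ placed over $h$ and $h'$ should have the whole of $P$ as their sumset. By (F1), two $m$-dimensional subspaces meeting in $0$ do this with no waste. We therefore color $H$, attach to each color $i$ a subspace $L_i$, and place $L_i$ over every point of color $i$. The smallest instance shows what is then still missing.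

\begin{example}\label{ex:lift}
Let $s=2$, $H=\{h,h'\}$, $m=1$, $P=\{0,a,b,a+b\}$, $L_1=\{0,a\}$, $L_2=\{0,b\}$, and
\[
S_0=(\{h\}\times L_1)\cup(\{h'\}\times L_2)=\{(h,0),(h,a),(h',0),(h',b)\}.
\]
The six sums of distinct points of $S_0$ are the four points $(h+h',p)$ with $p\in P=L_1+L_2$, and the points $(0,a)$, $(0,b)$. Of the $15$ points of $\mathrm{PG}(3,2)$, five are neither in $S_0$ nor covered: $(h,b)$, $(h,a+b)$, $(h',a)$, $(h',a+b)$ over $H$, and $z=(0,a+b)$ over $0$. The sums of $z$ with the four points of $S_0$ are, in order, $(h,a+b)$, $(h,b)$, $(h',a+b)$, $(h',a)$. So one extra point over $0$ repairs both fibers over $H$ at once, and $S_0\cup\{z\}$ is a complete $5$-cap.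
\end{example}

In general the fibers over $H$ and over $0$ are the ones left incomplete, and extra points $(0,z)$ are efficient because each of them acts on all fibers over $H$ simultaneously.

\begin{theorem}[Lifting]\label{thm:lift}
Let $H\subset\mathbb{F}_2^s\setminus\{0\}$ be nonempty and sum-free, and let $\chi:H\to\{1,\dots,k\}$ be a surjective coloring such that
\begin{itemize}
\item[(C)] every $c\in\mathbb{F}_2^s\setminus(H\cup\{0\})$ equals $h+h'$ with $h,h'\in H$ and $\chi(h)\ne\chi(h')$.
\end{itemize}
Let $L_1,\dots,L_k$ be $m$-dimensional subspaces of $P=\mathbb{F}_2^{2m}$ meeting pairwise in $0$, and let $Z\subset P$ satisfy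
\begin{itemize}
\item[(Z1)] $Z+L_i=P\setminus L_i$ for every $i$;
\item[(Z2)] $Z$ is sum-free, and $P\setminus(Z\cup L_1\cup\dots\cup L_k)\subset Z+Z$.
\end{itemize}
Then
\[
S=(\{0\}\times Z)\ \cup\ \bigcup_{h\in H}\{h\}\times L_{\chi(h)}\ \subset\ \mathbb{F}_2^s\times P
\]
is a complete cap in $\mathrm{PG}(s+2m-1,2)$ with $|H|\,2^m+|Z|$ points.
\end{theorem}

\begin{proof}
First, $Z\cap L_i=\emptyset$ for every $i$: if $z\in Z\cap L_i$, then $L_i=z+L_i\subset Z+L_i$, contrary to (Z1). In particular $0\notin Z$, so $0\notin S$. The pieces of $S$ lie in different fibers, which gives $|S|=|H|2^m+|Z|$.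

\emph{$S$ is sum-free.} Suppose that three elements of $S$ sum to $0$. Their first components lie in $H\cup\{0\}$ and sum to $0$. They cannot all lie in $H$, because $H$ is sum-free, and it is impossible that exactly one of them is nonzero. So they are $0,0,0$ or $0,h,h$ with $h\in H$. In the first case three elements of $Z$ sum to $0$, although $Z$ is sum-free. In the second case $(0,z)+(h,x)+(h,y)=0$ with $x,y\in L_{\chi(h)}$, so $z=x+y\in Z\cap L_{\chi(h)}=\emptyset$.

\emph{$S$ is complete.} Let $(c,p)\notin S$ be nonzero. We show that $(c,p)\in S+S$.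
\begin{itemize}
\item Let $c\notin H\cup\{0\}$. Write $c=h+h'$ as in (C). The subspaces $L_{\chi(h)}$ and $L_{\chi(h')}$ meet in $0$, so by (F1) $p=x+x'$ with $x\in L_{\chi(h)}$, $x'\in L_{\chi(h')}$, and $(c,p)=(h,x)+(h',x')$.
\item Let $c=h\in H$. Then $p\notin L_{\chi(h)}$, so by (Z1) $p=z+x$ with $z\in Z$, $x\in L_{\chi(h)}$, and $(h,p)=(0,z)+(h,x)$.
\item Let $c=0$ and $p\in L_i$ for some $i$. Since $\chi$ is surjective, some $h$ has $\chi(h)=i$, and $(0,p)=(h,p)+(h,0)$.
\item Let $c=0$ and $p\notin L_1\cup\dots\cup L_k$. Also $p\notin Z$, so by (Z2) $p=z+z'$ with $z,z'\in Z$, and $(0,p)=(0,z)+(0,z')$. \qedhere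
\end{itemize}
\end{proof}

Example~\ref{ex:lift} is the case $k=2$, $Z=\{a+b\}$.

\begin{remark}\label{rem:forced}
The conditions are dictated by the shape of $S$. A sum lying over $c\notin H\cup\{0\}$ comes from two points over $H$; if every representation $c=h+h'$ were monochromatic, only points $(c,p)$ with $p\in L_1\cup\dots\cup L_k$ would be covered. A sum lying over $h\in H$ comes from one point over $0$ and one over $h$, because $H$ is sum-free; so the covered part of that fiber is $Z+L_{\chi(h)}$, and it must be the complement of $L_{\chi(h)}$. A sum lying over $0$ comes from two points of the same fiber, so the covered part is $(Z+Z)\cup L_1\cup\dots\cup L_k$.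
\end{remark}

\section{The set $Z$: a cross and a patch}\label{sec:Z}

How small can $Z$ be? Condition (Z1) says that $Z$ meets each of the $q-1$ cosets of $L_i$ other than $L_i$, and misses $L_i$; this needs only $q-1$ points. Condition (Z2) needs $|Z|+\binom{|Z|}{2}\ge q^2-kq$, so $|Z|\ge(\sqrt2-o(1))q$ for fixed $k$. We reach $2q+O_k(1)$.

Write $P=V\times V$ with $|V|=q$, and fix $u\in V\setminus\{0\}$. The cheapest evident way to cover $P$ by sums is a cross, a row $V\times\{u\}$ and a column $\{u\}\times V$: it has fewer than $2q$ points, and row plus column is all of $P$. For that very reason it is not sum-free. The remedy is to shorten both arms by a subspace $E\ni u$ of $V$, putting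
\[
T=(V\setminus E)\times\{u\},\qquad T'=\{u\}\times(V\setminus E).
\]
Since $a+(V\setminus E)=V\setminus E$ for all $a\in E$, we get $T+T'=(V\setminus E)\times(V\setminus E)$, which is disjoint from $T\cup T'$. What has been lost is recovered by a \emph{patch} $N\subset E\times E$. The mechanism is already visible when there are no subspaces $L_i$ to respect, so that (Z2) asks for a complete cap in $P$.

\begin{example}\label{ex:cross}
Let $m\ge2$, $E=\{0,u\}$, $N=\{(u,u)\}$ and $Z=T\cup T'\cup N$. Then $T+N=(V\setminus E)\times\{0\}$ and $T'+N=\{0\}\times(V\setminus E)$. Further, $T+T\subset V\times\{0\}$ contains $(u,0)=(x,u)+(x+u,u)$ for any $x\notin E$, and $T'+T'\subset\{0\}\times V$ contains $(0,u)=(u,x)+(u,x+u)$. Hence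
\[
Z+Z=(V\times\{0\})\cup(\{0\}\times V)\cup\bigl((V\setminus E)\times(V\setminus E)\bigr).
\]
The complement of this set consists of the points with both coordinates nonzero and at least one coordinate equal to $u$, and these are the points of $Z$. So $Z$ is a complete cap with $2^{m+1}-3$ points in $\mathrm{PG}(2m-1,2)$.
\end{example}

Now bring in the subspaces. Take $L_i=\{(x,M_ix):x\in V\}$ for linear maps $M_i:V\to V$; they meet pairwise in $0$ exactly when all $M_i+M_j$ $(i\ne j)$ are invertible. Condition (Z1) asks that the map $(x,y)\mapsto y+M_ix$, whose kernel is $L_i$, send $Z$ onto $V\setminus\{0\}$. If $M_i$ is invertible and $M_iE=E$, then both arms are sent onto $V\setminus E$, and the patch has to be sent onto $E\setminus\{0\}$. With $E=\{0,u\}$ this fails: $M_iu=u$ puts the only point $(u,u)$ of the patch into $L_i$. So $E$ must be larger, though its size will depend on $k$ only. The patch has to miss the $k$ subspaces $L_i\cap(E\times E)$ and the two axes of $E\times E$ (the axes lie in $T+T$ and $T'+T'$), to meet all other cosets of these $k+2$ subspaces,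 to be sum-free, and to cover the rest of $E\times E$. The complement of a hyperplane of $E\times E$ is sum-free and covers the hyperplane. It has $|E|^2/2$ points, and when $|E|$ is large compared with $k$ its covering properties survive the removal of the $(k+2)|E|/2$ forbidden points.

\begin{lemma}[The patch]\label{lem:patch}
Let $k\ge1$, $e=2^d>2(k+2)$, $E=\mathbb{F}_e$, and let $\beta_1,\dots,\beta_k\in E\setminus\{0\}$ be distinct. Put
\[
D_0=E\times\{0\},\qquad D_\infty=\{0\}\times E,\qquad D_i=\{(x,\beta_ix):x\in E\}\quad(1\le i\le k),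
\]
and let $D$ be the union of these $k+2$ sets. There is an $\mathbb{F}_2$-linear form $\varphi:E\times E\to\mathbb{F}_2$ such that $N=\{p\in E\times E:\varphi(p)=1\}\setminus D$ satisfies:
\begin{itemize}
\item[(a)] $|N|=\frac{e^2}2-(k+2)\frac e2$;
\item[(b)] each of the maps $(x,y)\mapsto x$, $(x,y)\mapsto y$ and $(x,y)\mapsto y+\beta_ix$ $(1\le i\le k)$ sends $N$ onto $E\setminus\{0\}$;
\item[(c)] $N+N=\ker\varphi$.
\end{itemize}
\end{lemma}

\begin{proof}
The $k+2$ sets are distinct one-dimensional $E$-subspaces of $E\times E$, so they have $e$ elements each and meet pairwise in $0$. We need $\varphi$ to be nonzero on each of them. Let $\tau:E\to\mathbb{F}_2$ be a nonzero $\mathbb{F}_2$-linear form, for instance the absolute trace. For $a\ne0$ the form $x\mapsto\tau(ax)$ is nonzero too, because $x\mapsto ax$ permutes $E$. Since $e>k+1$, there is $\gamma\in E\setminus\{0,\beta_1,\dots,\beta_k\}$. Put $\varphi(x,y)=\tau(\gamma x+y)$. On $D_0$, $D_\infty$ and $D_i$ it equals $\tau(\gamma x)$, $\tau(y)$ and $\tau((\gamma+\beta_i)x)$, and none of these vanishes identically.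

(a) By (F2), $\varphi=1$ at $e^2/2$ points of $E\times E$ and at $e/2$ points of each of the $k+2$ subspaces. The only point common to two subspaces is $0$, where $\varphi=0$. So exactly $(k+2)e/2$ points of $D$ have $\varphi=1$.

(b) Let $A$ be one of the $k+2$ subspaces and $A+w\ne A$ a coset of it. By (F2), $\varphi=1$ at $e/2$ points of $A+w$. The coset is disjoint from $A$ and, by (F1), meets each of the other $k+1$ subspaces in one point. As $e/2>k+1$, it contains a point of $N$. On the other hand $N\cap A=\emptyset$. The maps in (b) are surjections onto $E$ with kernels $D_\infty$, $D_0$ and $D_i$, so their level sets are the cosets of these subspaces, and $N$ meets every level set except the kernel.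

(c) A sum of two points with $\varphi=1$ has $\varphi=0$, so $N+N\subset\ker\varphi$. Let $p\in\ker\varphi$. If $\varphi(r)=1$, then $\varphi(r+p)=1$. Among the $e^2/2$ points $r$ with $\varphi(r)=1$, exactly $(k+2)e/2$ have $r\in D$ and exactly $(k+2)e/2$ have $r+p\in D$. Since $e>2(k+2)$, we have $\frac{e^2}2-(k+2)e>0$, so for some $r$ both $r$ and $r+p$ lie in $N$, and $p=r+(r+p)\in N+N$.
\end{proof}

It remains to extend multiplication by $\beta_i$ from $E$ to maps $M_i$ on $V$ with invertible pairwise sums. If $d$ divides $m$, one could let $V$ be a field extension of $E$. To have every large $m$, we take $V$ to be the direct sum of $E$ and a second field. Figure~\ref{fig:Z} shows the resulting set $Z$.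

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\fill[gray!25] (0.25,0.25) rectangle (1.8,1.8);
\draw (0,0) rectangle (6,6);
\draw[dashed] (2,0)--(2,6);
\draw[dashed] (0,2)--(6,2);
\draw[ultra thick] (2,0.6)--(6,0.6);
\draw[ultra thick] (0.6,2)--(0.6,6);
\node[right] at (6,0.6) {$T$};
\node[above] at (0.6,6) {$T'$};
\node at (1,1) {$N$};
\node at (4,4) {$T+T'$};
\node at (4,1.35) {$T+N$};
\node[rotate=90] at (1.35,4) {$T'+N$};
\node[below] at (1,0) {$E$};
\node[below] at (4,0) {$V\setminus E$};
\node[left] at (0,1) {$E$};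
\node[left] at (0,4) {$V\setminus E$};
\end{tikzpicture}
\caption{The set $Z=T\cup T'\cup N$ in $V\times V$, cut into four blocks by a small subspace $E\subset V$ containing $1$. The row $T=(V\setminus E)\times\{1\}$ and the column $T'=\{1\}\times(V\setminus E)$ have sumset the large block. The patch $N\subset E\times E$ (shaded, schematic) added to $T$ fills the block of $T$ except $T$ itself, and added to $T'$ fills the block of $T'$ except $T'$ itself.}
\label{fig:Z}
\end{figure}

\begin{theorem}\label{thm:Z}
Let $k\ge1$, $e=2^d>2(k+2)$, $m\ge d+2$, $2^{m-d}\ge k+1$ and $q=2^m$. Then $P=\mathbb{F}_2^{2m}$ contains $m$-dimensional subspaces $L_1,\dots,L_k$ meeting pairwise in $0$ and a set $Z$ satisfying \textup{(Z1)} and \textup{(Z2)}, with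
\[
|Z|=2q+\frac{e^2-(k+6)e}{2}.
\]
\end{theorem}

\begin{proof}
\emph{The subspaces.} Let $E=\mathbb{F}_{2^d}$, $E'=\mathbb{F}_{2^{m-d}}$ and $V=E\oplus E'$, an $\mathbb{F}_2$-space with $q$ elements, and let $P=V\times V$. Identify $E$ with $E\oplus0\subset V$, and let $1$ be the unit of $E$. Choose distinct $\beta_1,\dots,\beta_k\in E\setminus\{0\}$ and distinct $\beta'_1,\dots,\beta'_k\in E'\setminus\{0\}$; the second choice is possible because $2^{m-d}\ge k+1$. Put
\[
M_i(v,v')=(\beta_iv,\beta'_iv'),\qquad L_i=\{(x,M_ix):x\in V\}.
\]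
Each $L_i$ is $m$-dimensional. The maps $M_i$ and $M_i+M_j$ $(i\ne j)$ multiply each summand of $V$ by a nonzero field element, so they are invertible. If $(x,M_ix)=(x,M_jx)$ with $i\neq j$, then $(M_i+M_j)x=0$ and $x=0$; so the $L_i$ meet pairwise in $0$. The bijection $M_i$ maps $E$ onto $E$, hence $V\setminus E$ onto $V\setminus E$. On $E$ it is multiplication by $\beta_i$, so $L_i\cap(E\times E)=D_i$ in the notation of Lemma~\ref{lem:patch}.

\emph{The set $Z$.} With $\varphi$ and $N$ from Lemma~\ref{lem:patch}, let
\[
T=(V\setminus E)\times\{1\},\qquad T'=\{1\}\times(V\setminus E),\qquad Z=T\cup T'\cup N .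
\]
The three parts lie in $(V\setminus E)\times E$, $E\times(V\setminus E)$ and $E\times E$, so they are disjoint, and by part (a) of the lemma $|Z|=2(q-e)+\frac{e^2}2-(k+2)\frac e2=2q+\frac{e^2-(k+6)e}2$.

\emph{Condition} (Z1). The map $\psi_i(x,y)=y+M_ix$ is a linear surjection $P\to V$ with kernel $L_i$. Since $Z+L_i=\psi_i^{-1}(\psi_i(Z))$ and $P\setminus L_i=\psi_i^{-1}(V\setminus\{0\})$, we must show $\psi_i(Z)=V\setminus\{0\}$. As $1$ and $M_i1=\beta_i$ lie in $E$,
\[
\psi_i(T)=1+M_i(V\setminus E)=V\setminus E,\qquad \psi_i(T')=(V\setminus E)+\beta_i=V\setminus E,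
\]
and $\psi_i(N)=E\setminus\{0\}$ by part (b) of the lemma. The union is $V\setminus\{0\}$.

\emph{The sumset $Z+Z$.} It is the union of the six sets
\begin{equation}\label{eq:six}
\begin{aligned}
T+T&=V\times\{0\}, & T+T'&=(V\setminus E)\times(V\setminus E), & T+N&=(V\setminus E)\times(E\setminus\{1\}),\\
T'+T'&=\{0\}\times V, & N+N&=\ker\varphi\subset E\times E, & T'+N&=(E\setminus\{1\})\times(V\setminus E).
\end{aligned}
\end{equation}
For $T+T$ and $T'+T'$ we need $(V\setminus E)+(V\setminus E)=V$. Given $v\in V$, the set $E\cup(v+E)$ has at most $2e<q$ elements, as $m\ge d+2$; an $x$ outside it has $x,\,x+v\notin E$, and $v=x+(x+v)$. Next, $T+T'$ consists of the points $(x+1,1+y)$ with $x,y\notin E$. The set $T+N$ consists of the points $(x+a,1+b)$ with $x\notin E$ and $(a,b)\in N$. For fixed $(a,b)$ the first coordinate runs through $V\setminus E$, and by part (b) of the lemma $b$ takes all values in $E\setminus\{0\}$, so $1+b$ takes all values in $E\setminus\{1\}$. The set $T'+N$ consists of the points $(1+a,y+b)$ with $y\notin E$, and here $a$ takes all values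 in $E\setminus\{0\}$. The formula for $N+N$ is part (c) of the lemma.

\emph{$Z$ is sum-free.} A point of $T$ has second coordinate $1$, which excludes $T+T$, $T+T'$, $T+N$ and $T'+N$, and first coordinate outside $E$, which excludes $T'+T'$ and $N+N$. A point of $T'$ has first coordinate $1$, which excludes $T'+T'$, $T+T'$, $T'+N$ and $T+N$, and second coordinate outside $E$, which excludes $T+T$ and $N+N$. By \eqref{eq:six}, the part of $Z+Z$ inside $E\times E$ is $D_0\cup D_\infty\cup\ker\varphi$, and $N$ is disjoint from it by definition.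

\emph{Covering.} We go through the four blocks of $P$. The block $(V\setminus E)\times(V\setminus E)$ is $T+T'$. The block $(V\setminus E)\times E$ is $T\cup(T+N)$, and the block $E\times(V\setminus E)$ is $T'\cup(T'+N)$. In $E\times E$, a point with $\varphi=0$ lies in $N+N$, and a point with $\varphi=1$ lies in $N$, in $D_0\subset T+T$, in $D_\infty\subset T'+T'$, or in some $D_i\subset L_i$. So every point of $P$ lies in $Z$, in some $L_i$, or in $Z+Z$, and (Z2) holds.
\end{proof}

The full strength of $e>2(k+2)$ is used only in part (c) of Lemma~\ref{lem:patch}. The hypothesis $2^{m-d}\ge k+1$ provides the $\beta'_i$. The hypothesis $m\ge d+2$ gives $T+T$ and $T'+T'$ their full size in \eqref{eq:six}; for $k\ge2$ it follows from $2^{m-d}\ge k+1$.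

\section{The base caps}\label{sec:base}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let $H\subset\mathbb{F}_2^s\setminus\{0\}$ be the complete $k$-cap, and give its points $k$ distinct colors. By completeness every $c\notin H\cup\{0\}$ is a sum of two distinct points of $H$, and these have different colors, so (C) holds. Theorem~\ref{thm:lift}, with $L_1,\dots,L_k$ and $Z$ from Theorem~\ref{thm:Z}, gives a complete cap with $k2^m+2\cdot2^m+\frac{e^2-(k+6)e}2$ points in $\mathrm{PG}(s+2m-1,2)$. For the last assertion take for $e$ the least power of two exceeding $2(k+2)$.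
\end{proof}

Lifting a base cap $H\subset\mathbb{F}_2^s$ gives caps of normalized size tending to $(|H|+2)/2^{s/2}$. Since $n=s+2m-1$, this has to be compared with $\frac{15}8$ for even $s$ and with $\frac{23}{8\sqrt2}$ for odd $s$. For $s=1,2,3$ the bound \eqref{eq:count} gives $|H|\ge1,2,4$, hence at best $\frac{24}{8\sqrt2}$, $\frac{16}8$, $\frac{24}{8\sqrt2}$, which is too large. For $s=4$ the $5$-cap of Example~\ref{ex:frame} gives $\frac{14}8$, and for $s=5$ a complete $9$-cap gives $\frac{22}{8\sqrt2}$.

The number $k$ of colors does not affect the leading term, but it governs $e$, and with it the additive constant and the range of $m$. A $9$-cap with nine colors needs $e>22$, so $e\ge32$; for $e=32$ the bound is $11\cdot2^m+272$, which is below $f(2m+4)$ only when $2^{m-1}>275$, that is, for $m\ge10$. With at most five colors $e=16$ is allowed. This is why (C) permits repeated colors. In the $9$-cap below, many vectors are sums of two points in more than one way, and (C) needs only one of these ways to use two colors.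

\begin{lemma}\label{lem:nine}
Let $h_1,\dots,h_5\in\mathbb{F}_2^4$ be as in Example~\ref{ex:frame}, let $\pi$ be the subspace $\{0,\ h_1+h_2,\ h_1+h_3,\ h_2+h_3\}$ of $\mathbb{F}_2^4$, and let
\[
H=\{(0,h_j):1\le j\le5\}\cup\{(1,c):c\in\pi\}\subset\mathbb{F}_2\times\mathbb{F}_2^4 .
\]
Give $(0,h_1),(0,h_2),(0,h_3),(1,0)$ color $1$, give $(0,h_4)$ color $2$, give $(0,h_5)$ color $3$, and give the three points $(1,c)$ with $c\in\pi\setminus\{0\}$ color $4$. Then $H$ is a sum-free set of nine nonzero vectors, and \textup{(C)} holds.
\end{lemma}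

\begin{proof}
\emph{Sum-free.} We have $0\notin H$, so only sums of distinct points matter. The sums $(0,h_i+h_j)$ with $i\ne j$ and $(1,c)+(1,c')=(0,c+c')$ with $c\ne c'$ have second component of weight $2$ or $3$, while each $h_j$ has weight $1$ or $4$. The sum $(0,h_j)+(1,c)=(1,h_j+c)$ has $h_j+c\notin\pi$, because $h_j\notin\pi$.

\emph{Condition} (C) \emph{for $(0,w)$ with $w\notin\{0,h_1,\dots,h_5\}$.} By Example~\ref{ex:frame}, $w=h_i+h_j$ with $i<j$. If $j\in\{4,5\}$, then $(0,h_j)$ is the only point of its color, so $(0,w)=(0,h_i)+(0,h_j)$ is a sum of two colors. If $j\le3$, then $w\in\pi\setminus\{0\}$, and $(0,w)=(1,0)+(1,w)$ has colors $1$ and $4$.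

\emph{Condition} (C) \emph{for $(1,y)$ with $y\notin\pi$.} The subspace $\pi$ has three cosets other than itself in $\mathbb{F}_2^4$. The cosets $h_1+\pi$, $h_4+\pi$, $h_5+\pi$ differ from $\pi$, and they are distinct because $h_1+h_4$, $h_1+h_5=h_2+h_3+h_4$ and $h_4+h_5=h_1+h_2+h_3$ are not in $\pi$. So $y$ lies in one of them. If $y\in h_j+\pi$ with $j\in\{4,5\}$, then $(1,y)=(0,h_j)+(1,y+h_j)$, where the first point has color $2$ or $3$ and the second has color $1$ or $4$. If $y\in h_1+\pi=h_2+\pi=h_3+\pi$, then $y+h_1$, $y+h_2$, $y+h_3$ are three distinct elements of $\pi$. Choose $i\le3$ with $y+h_i\ne0$; then $(1,y)=(0,h_i)+(1,y+h_i)$ has colors $1$ and $4$.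
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $d=4$, $e=16$ and $m\ge7$. For $k\in\{4,5\}$ we have $16>2(k+2)$, $m\ge d+2$ and $2^{m-4}\ge8\ge k+1$.

Theorem~\ref{thm:general} with $s=4$, $k=5$ and the complete $5$-cap of Example~\ref{ex:frame} gives
\[
t_2(2m+3,2)\le7\cdot2^m+\frac{256-11\cdot16}2=7\cdot2^m+40 .
\]

Theorem~\ref{thm:Z} with $k=4$ gives $L_1,\dots,L_4$ and $Z$ with $|Z|=2\cdot2^m+\frac{256-10\cdot16}2=2\cdot2^m+48$. Theorem~\ref{thm:lift} with $s=5$ and the colored set $H$ of Lemma~\ref{lem:nine} then gives a complete cap in $\mathrm{PG}(2m+4,2)$ with $9\cdot2^m+2\cdot2^m+48=11\cdot2^m+48$ points.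
\end{proof}

\section{The function $f$ under lifting, and the limits of the argument}\label{sec:limits}

It is instructive to feed the known complete $f(n)$-caps into Theorem~\ref{thm:general}, with $s=n+1$. The $21$-cap in $\mathrm{PG}(6,2)$ gives $t_2(2m+6,2)\le23\cdot2^m+O(1)$, and $f(2m+6)=23\cdot2^m-3$ for $m\ge1$. The $28$-cap in $\mathrm{PG}(7,2)$ gives $t_2(2m+7,2)\le30\cdot2^m+O(1)$, and $f(2m+7)=30\cdot2^m-3$ for $m\ge1$. So these two bases reproduce the leading terms of $f$. For $n\ge8$ the definition of $f$ gives $f(n+2m)=(f(n)+3)2^m-3$, while Theorem~\ref{thm:general} gives $t_2(n+2m,2)\le(f(n)+2)2^m+O_n(1)$. From $f(8)=43$ and $f(9)=57$ we obtain the leading coefficients $45$ against $46$ and $59$ against $60$. This also contradicts the conjecture for large $m$, but with the ratios $\frac{45}{46}$ and $\frac{59}{60}$, which are weaker than those of Corollary~\ref{cor:asym}.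

We do not claim that the additive constants in Theorem~\ref{thm:main} or the threshold $n\ge17$ are optimal. For instance, splitting a color class preserves (C), so the $9$-cap of Lemma~\ref{lem:nine} also has a coloring with five colors, and Theorem~\ref{thm:Z} with $k=5$ then replaces $48$ by $40$ for the same range $m\ge7$. The cases $7\le n\le16$ of the conjecture are not decided here, and our argument does not determine the exact asymptotic constants for $t_2(n,2)/2^{(n+1)/2}$ between $\sqrt2$ and the upper bounds of Corollary~\ref{cor:asym}.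

\begin{thebibliography}{1}

\bibitem{source}
\emph{On sizes of complete caps in projective spaces $\mathrm{PG}(n,q)$ and arcs in planes $\mathrm{PG}(2,q)$},
\texttt{https://typeset.io/pdf/\allowbreak on-sizes-of-complete-caps-\allowbreak in-projective-spaces-\allowbreak pg-n-q-and-uo9zo675pg.pdf}

\end{thebibliography}
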